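\title{Algebraic differential equations and functions whose derivatives at a point take finitely many values}

\begin{abstract}
Let $f$ be analytic at $0$ and suppose that the derivatives $f^{(n)}(0)$ take only finitely many values. We prove that if $f$ satisfies an algebraic differential equation with constant or polynomial coefficients, then the sequence $f^{(n)}(0)$ is eventually periodic, that is, $f^{(m)}=f^{(n)}$ for some $m\ne n$. The proof is arithmetic. Modulo a prime $p$, the $p$-th power of $d/dz$ is a derivation on exponential generating series, so $f^{(p)}$ satisfies, modulo $p$, a linear equation that does not depend on $p$. Comparing these congruences for many primes, among them a bounded cluster given by Maynard's theorem, forces periodicity. The result extends to equations whose coefficients are differentially algebraic.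
\end{abstract}

\section{The problem and the results}

Let $S$ be a finite set of complex numbers, and let $F_S$ be the family of functions $f$ analytic at $0$ whose derivatives $a_n=f^{(n)}(0)$, $n=0,1,2,\dots$, all lie in $S$. Such a function is $f(z)=\sum_n a_nz^n/n!$. It is entire, with $|f(z)|\le \max_{s\in S}|s|\cdot e^{|z|}$, and every sequence $(a_n)$ in $S$ occurs. Differentiation shifts the sequence: $f^{(m)}$ belongs to $F_S$ and corresponds to $(a_{m+j})_{j\ge0}$. Hence $f^{(m)}=f^{(n)}$ for some $m\neq n$ if and only if $(a_n)$ is eventually periodic. If $S=\{s\}$, then $F_S=\{se^z\}$; the question below has content when $|S|>1$.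

Which members of $F_S$ satisfy a differential equation? Consider first a linear equation with constant coefficients, $\sum_{i=0}^k\gamma_if^{(i)}=0$ with $\gamma_k\neq0$. It says that $\sum_i\gamma_ia_{n+i}=0$ for all $n$, so the block $(a_n,\dots,a_{n+k-1})\in S^k$ determines the next block. There are finitely many blocks, one of them repeats, and $(a_n)$ is eventually periodic. This fact is recorded in \cite{FS}, together with the same conclusion for linear equations with polynomial coefficients. An \emph{algebraic differential equation with constant coefficients} is an identity $P(f,f',\dots,f^{(k)})=0$, where $P$ is a nonzero polynomial in $k+1$ variables over $\mathbb C$. Conjecture~4.1 of \cite{FS} asserts: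

\begin{quote}
\emph{A solution in $F_S$ of an algebraic differential equation with constant coefficients satisfies $f^{(m)}=f^{(n)}$ for some $m\ne n$.}
\end{quote}

Examples make this plausible. The function $\cosh z\in F_{\{0,1\}}$ satisfies the nonlinear equation $f^2-f'^2=1$, but it also satisfies $f''=f$. The solution $\tan z$ of $f'=1+f^2$ is not entire, and the solution $\exp(e^z)$ of $ff''-f'^2-ff'=0$ grows too fast, so neither lies in any $F_S$. The pigeonhole argument, however, is lost. The $m$-th derivative of $f^2$ at $0$ is $\sum_j\binom mj a_ja_{m-j}$, which involves all of $a_0,\dots,a_m$, so a nonlinear equation gives no recurrence of bounded length. We prove the conjecture, and allow polynomial coefficients as well.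

\begin{theorem}\label{thm:main}
Let $S\subset\mathbb C$ be finite and $f=\sum_n a_nz^n/n!\in F_S$. Suppose that $P(z,f,f',\dots,f^{(k)})=0$ for some nonzero $P\in\mathbb C[z][X_0,\dots,X_k]$. Then $(a_n)$ is eventually periodic; that is, $f^{(m)}=f^{(n)}$ for some $m\ne n$.
\end{theorem}

The conjecture is the case in which $P$ does not involve $z$. The class of admissible coefficients can be enlarged further. Call a meromorphic germ at $0$ \emph{differentially algebraic} if it satisfies an algebraic differential equation with constant coefficients.

\begin{theorem}\label{thm:class}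
For finite $S\subset\mathbb C$ and $f\in F_S$ the following are equivalent:
\begin{enumerate}
\item[(i)] $f$ satisfies a nonzero algebraic differential equation whose coefficients are differentially algebraic meromorphic germs at $0$;
\item[(ii)] $f$ is differentially algebraic;
\item[(iii)] $f^{(m)}=f^{(n)}$ for some $m\ne n$;
\item[(iv)] $f(z)=q(z)+\sum_{\omega^h=1}A_\omega e^{\omega z}$ for some $h\ge1$, a polynomial $q$ and constants $A_\omega$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:series} contains the congruence on which the proof rests. Section~\ref{sec:examples} proves a model case of Theorem~\ref{thm:main} with it and exhibits the obstacle in the general case. Sections~\ref{sec:reduction}--\ref{sec:primes} prove Theorem~\ref{thm:main}; the only deep result used is Maynard's theorem on small gaps between primes \cite{Maynard}. Section~\ref{sec:DA} proves Theorem~\ref{thm:class}, and Section~\ref{sec:sharp} shows that finiteness of $S$ cannot be weakened to boundedness.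

\section{A derivation modulo $p$}\label{sec:series}

Write $D=d/dz$. For a subring $A\subset\mathbb C$ let
\[
H_A=\Big\{\sum_{n\ge0}u_n\frac{z^n}{n!}\;:\;u_n\in A\Big\}\subset\mathbb C[[z]].
\]
For $u=\sum u_nz^n/n!$ we call $u_n=u^{(n)}(0)$ the \emph{$n$-th coefficient} of $u$; the word is always used in this sense for series. Two series \emph{agree below $M$} if their coefficients of index $0,\dots,M-1$ coincide. Since $\frac{z^i}{i!}\frac{z^j}{j!}=\binom{i+j}{i}\frac{z^{i+j}}{(i+j)!}$, we have
\begin{equation}\label{eq:product}
(uv)_m=\sum_{j=0}^m\binom mj u_jv_{m-j},\qquad (D^iu)_m=u_{m+i}.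
\end{equation}
Thus $H_A$ is a ring, it is stable under $D$, and it contains $A[z]$ because $z^n=n!\cdot z^n/n!$. For a prime $p$, the ideal $pH_A$ consists of the series all of whose coefficients lie in $pA$.

\begin{lemma}\label{lem:chain}
Let $p$ be a prime, $P\in A[z][X_0,\dots,X_k]$ and $v_0,\dots,v_k\in H_A$. Then
\[
D^p\,P(z,v_0,\dots,v_k)\equiv\sum_{i=0}^k\frac{\partial P}{\partial X_i}(z,v_0,\dots,v_k)\,D^pv_i\pmod{pH_A}.
\]
\end{lemma}

\begin{proof}
For $u,v\in H_A$, Leibniz's formula and $p\mid\binom pi$ for $0<i<p$ give
\[
D^p(uv)=\sum_{i=0}^p\binom piD^iu\,D^{p-i}v\equiv u\,D^pv+v\,D^pu\pmod{pH_A}.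
\]
So the left side of the lemma obeys the product rule in $P$ modulo $pH_A$, and the right side obeys it exactly. Both sides are additive in $P$. Hence the polynomials $P$ for which the congruence holds form a subring. It contains each $X_i$; it contains $A$ and $z$, for which both sides vanish since $p\ge2$. These elements generate $A[z][X_0,\dots,X_k]$.
\end{proof}

The factorials in the definition of $H_A$ matter. On ordinary power series over $A$ the operator $D^p$ is zero modulo $p$, because $D^pz^n=p!\binom np z^{n-p}$. On $H_A$ it is the shift by $p$ places and carries real information.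

Let $f\in H_A$ and $P\in A[z][X_0,\dots,X_k]$ satisfy $P(z,f,\dots,f^{(k)})=0$. The \emph{linearization} of $P$ at $f$ is the operator
\begin{equation}\label{eq:L}
L=\sum_{i=0}^kc_iD^i,\qquad c_i=\frac{\partial P}{\partial X_i}(z,f,\dots,f^{(k)})\in H_A .
\end{equation}
If $P$ does not involve $z$, differentiating the equation gives $Lf'=0$. Lemma~\ref{lem:chain} says that every prime-order derivative imitates $f'$ in this respect.

\begin{corollary}\label{cor:cong}
For every prime $p$ we have $Lf^{(p)}\in pH_A$.
\end{corollary}

\begin{proof}
Take $v_i=f^{(i)}$ in Lemma~\ref{lem:chain}. The left side is $0$, and $D^pf^{(i)}=D^if^{(p)}$.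
\end{proof}

The operator $L$ is linear and is the same for all $p$. The nonlinear equation for $f$ has become a family of linear congruences for the tails $(a_{p+j})_{j\ge0}$.

\section{A model case and the obstacle}\label{sec:examples}

\subsection*{Equations $f'=\Phi(z,f)$}
Here the whole argument fits in a few lines.

\begin{proposition}\label{prop:model}
Let $S\subset\mathbb Z$ be finite, $f\in F_S$, and $f'=\Phi(z,f)$ with $\Phi\in\mathbb Z[z][X]$. Then $f^{(p)}=f^{(q)}$ for some primes $p\neq q$.
\end{proposition}

\begin{proof}
The linearization of $X_1-\Phi(z,X_0)$ is $L=D-c$ with $c=(\partial\Phi/\partial X)(z,f)\in H_{\mathbb Z}$. By Corollary~\ref{cor:cong} and \eqref{eq:product},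
\[
a_{p+m+1}\equiv\sum_{j=0}^m\binom mjc_j\,a_{p+m-j}\pmod p\qquad(m\ge0).
\]
Since $S$ is finite, there are $s\in S$ and an infinite set $\Pi$ of primes with $a_p=s$ for $p\in\Pi$. Let $g\in H_{\mathbb Z}$ be the exact solution of $Lg=0$ with $g_0=s$, that is, $g_{m+1}=\sum_j\binom mjc_jg_{m-j}$. Induction on $m$ gives $a_{p+m}\equiv g_m\pmod p$ for all $m\ge0$ and $p\in\Pi$.

Fix $m$. Some $s'\in S$ equals $a_{p+m}$ for infinitely many $p\in\Pi$. Then $g_m-s'$ is divisible by infinitely many primes, so $g_m=s'\in S$. Now let $p\in\Pi$ exceed $\max S-\min S$. For every $m$, the integers $a_{p+m}$ and $g_m$ lie in $S$ and are congruent modulo $p$, so they are equal. Thus $f^{(p)}=g$ for all large $p\in\Pi$.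
\end{proof}

The congruences hold without finiteness of $S$. For $f=\tan z$ the equation $f'=1+f^2$ gives $a_0=0$, $a_1=1$ and $a_{n+1}=\sum_j\binom nja_ja_{n-j}$ for $n\ge1$, so $a_3=2$, $a_5=2\cdot4\cdot2=16$, $a_7=2\cdot6\cdot16+20\cdot4=272$, and the even terms vanish. The solution of $Lg=0$ with $g_0=s$ is $sf'$, so $a_{p+m}\equiv a_pa_{m+1}\pmod p$. Indeed $a_5=16\equiv4=a_3a_3\pmod3$ and $a_7=272\equiv32=a_5a_3\pmod 5$. Finiteness of $S$ is what turns such congruences into equalities.

\subsection*{A recurrence that degenerates modulo $p$}
The induction above used that $u_{m+1}$ occurs in $(Lu)_m$ with coefficient $1$. In general the leading coefficient depends on the index.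

\begin{example}\label{ex:cosh}
Let $S=\{0,1\}$, $f=\cosh z$ and $P=X_0^2-X_1^2-1$. Then $L=2\cosh z-2\sinh z\cdot D$, and
\[
(Lu)_m=2\sum_{j\text{ even}}\binom mju_{m-j}-2\sum_{j\text{ odd}}\binom mju_{m-j+1}=(2-2m)\,u_m+(\text{terms in }u_0,\dots,u_{m-1}).
\]
The equation $Lu=0$ means $(u/\sinh z)'=0$, so its solutions in $F_S$ are $0$ and $\sinh z$, and $f^{(p)}=\sinh z$ for odd $p$. The congruence $Lu\in pH_{\mathbb Z}$ is much weaker, because $2-2m$ is divisible by $p$ at $m=p+1$. Put $y_n=(\sinh z)^n/n!$. It lies in $H_{\mathbb Z}$ by induction on $n$, since $y_n(0)=0$ and $y_n'=y_{n-1}\cosh z$ for $n\ge1$. From $\sinh z\cdot y_{n}'=n\,y_{n}\cosh z$ we get $Ly_{p+1}=-2p\,y_{p+1}\cosh z\in pH_{\mathbb Z}$, and the first nonzero coefficient of $y_{p+1}$ is $1$, at index $p+1$. So $\sinh z$ and $\sinh z+y_{p+1}$ both satisfy the congruence and agree below $p+1$, but they differ modulo $p$.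
\end{example}

A single prime therefore controls the tail only until the leading coefficient $Q(m)$, here $2-2m$, becomes divisible by it. The remedy is to use many primes at once. Suppose that $(a_n)$ follows a candidate sequence up to a first deviation at position $n_0$. A prime $p<n_0$ sees the deviation at index $n_0-p$ of $f^{(p)}$ and tolerates it only if $p$ divides $Q(n_0-p)\equiv Q(n_0)\pmod p$. The integer $Q(n_0)$ does not depend on $p$ and has polynomial size in $n_0$, so it cannot be divisible by many large primes. For this to work, the shifts of the candidate to all primes $p$ must be exact solutions of $Lu=0$. That is not automatic: in the example $L(D\sinh z)=2\neq0$, so the set of solutions is not stable under $D$. A bounded cluster of primes will produce an eventually periodic candidate, for which the property can be proved.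

\section{Reduction to algebraic integers}\label{sec:reduction}

The model proof used that a nonzero integer has finitely many prime divisors. To have a substitute we move the problem to a number field, where norms produce integers. We recall the facts needed. Let $K\subset\mathbb C$ be a finite extension of $\mathbb Q$ and $\mathcal O$ its ring of integers. The norm $\mathrm N(\beta)=\prod_\sigma\sigma(\beta)$, taken over the embeddings $\sigma:K\to\mathbb C$, is multiplicative, vanishes only at $0$, and maps $\mathcal O$ into $\mathbb Z$. If $\beta\in p\mathcal O$, then $p\mid \mathrm N(\beta)$, since $\mathrm N(p\gamma)=p^{[K:\mathbb Q]}\mathrm N(\gamma)$. In particular, an element of $\mathcal O$ that lies in $p\mathcal O$ for infinitely many primes $p$ is zero. Every element of $K$ has a positive integer multiple in $\mathcal O$. Finally, we use the Nullstellensatz in this form: a field that is finitely generated as a $\mathbb Q$-algebra is a finite extension of $\mathbb Q$.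

\begin{proposition}\label{prop:reduction}
It suffices to prove Theorem~\ref{thm:main} when $S\subset\mathcal O$ for a number field $K$, $P\in\mathcal O[z][X_0,\dots,X_k]$, and the linearization $L$ of $P$ at $f$ is nonzero.
\end{proposition}

\begin{proof}
\emph{Coefficients of $P$.} Let $A=\mathbb Z[S]$ and $E=\mathbb Q(S)$. The hypothesis is a relation $\sum_\mu\gamma_\mu y_\mu=0$, with $\gamma_\mu\in\mathbb C$ not all zero, among finitely many series $y_\mu=z^a\prod_i(f^{(i)})^{e_i}\in H_A$ attached to distinct monomials. Write $\gamma_\mu=\sum_\lambda\gamma_{\mu\lambda}\theta_\lambda$ with $\gamma_{\mu\lambda}\in E$ and $\theta_\lambda\in\mathbb C$ linearly independent over $E$. The $n$-th coefficient of the relation is $\sum_\lambda\theta_\lambda\sum_\mu\gamma_{\mu\lambda}(y_\mu)_n=0$, so $\sum_\mu\gamma_{\mu\lambda}y_\mu=0$ for each $\lambda$, and one of these relations is nontrivial. Clearing denominators, we may assume $P\in A[z][X_0,\dots,X_k]$.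

\emph{Specialization.} Let $\alpha\in A$ be the product of one nonzero coefficient of $P$ (as a polynomial in $z,X_0,\dots,X_k$) and all differences $s-s'$ with $s\neq s'$ in $S$. The ring $\mathbb Q[S][1/\alpha]$ is a nonzero finitely generated $\mathbb Q$-algebra. Its quotient by a maximal ideal is a finite extension of $\mathbb Q$, which we embed in $\mathbb C$ as a number field $K$. Restriction to $A$ gives a ring homomorphism $\varphi:A\to K$ with $\varphi(\alpha)\neq0$. Hence $\varphi$ is injective on $S$ and $P^\varphi\neq0$. By \eqref{eq:product}, applying $\varphi$ to coefficients defines a ring homomorphism $H_A\to H_K$ that commutes with $D$ and fixes $z$. So $\tilde f=\sum\varphi(a_n)z^n/n!$ satisfies $P^\varphi(z,\tilde f,\dots,\tilde f^{(k)})=0$. Since $\varphi(a_i)=\varphi(a_j)$ if and only if $a_i=a_j$, the sequence $(a_n)$ is eventually periodic if and only if $(\varphi(a_n))$ is. Choose an integer $r\ge1$ with $r\varphi(S)\subset\mathcal O$. Then $r\tilde f$ has coefficients in the finite set $r\varphi(S)$ and is annihilated by $P^\varphi(z,X_0/r,\dots,X_k/r)\neq0$. We rename $r\tilde f$ as $f$ and $r\varphi(S)$ as $S$.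

\emph{A nonzero linearization.} If $P$ annihilates $f$, then so does $P^2$, and its linearization is zero; so $P$ must be chosen. With $k$ fixed, take among the nonzero polynomials in $K[z][X_0,\dots,X_k]$ that annihilate $f$ one of least total degree in $X_0,\dots,X_k$, and multiply it by an integer so that its coefficients lie in $\mathcal O$. The degree is at least $1$, because a nonzero element of $K[z]$ is a nonzero series. In characteristic zero some $\partial P/\partial X_i$ is then a nonzero polynomial of smaller degree. By minimality it does not annihilate $f$, so $c_i\neq0$.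
\end{proof}

From now until the end of Section~\ref{sec:primes}, $K$, $\mathcal O$, $S$, $f$, $P$ and $L=\sum_ic_iD^i\neq0$ are as in Proposition~\ref{prop:reduction}.

\section{The recurrence defined by $L$}\label{sec:recurrence}

\subsection*{The leading coefficient}
Write $c_{i,j}\in\mathcal O$ for the $j$-th coefficient of $c_i$. By \eqref{eq:product}, for $u\in H_{\mathcal O}$ and $m\ge0$,
\begin{equation}\label{eq:Lu}
(Lu)_m=\sum_{i=0}^k\sum_{j=0}^m\binom mjc_{i,j}\,u_{m-j+i}.
\end{equation}
To read this as a recurrence we locate the highest coefficient of $u$ that occurs. Let $\delta=\max\{i-j:c_{i,j}\neq0\}$; it exists because $L\neq0$ and $i-j\le k$, and it may be negative. Define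
\[
Q(x)=\sum_{\max(0,\delta)\le i\le k}c_{i,i-\delta}\binom{x-\delta}{i-\delta}\in K[x],
\]
where $\binom yj=y(y-1)\cdots(y-j+1)/j!$ is a polynomial of degree $j$. In Proposition~\ref{prop:model}, $\delta=1$ and $Q=1$; in Example~\ref{ex:cosh}, $\delta=0$ and $Q(x)=2-2x$.

\begin{lemma}\label{lem:Q}
The polynomial $Q$ is nonzero, and $Q(n)\in\mathcal O$ for all integers $n\ge\delta$. If $n\ge\max(0,\delta)$ and $u\in H_{\mathcal O}$ has $u_t=0$ for all $t<n$, then $(Lu)_{n-\delta}=Q(n)\,u_n$.
\end{lemma}

\begin{proof}
The terms of $Q$ have distinct degrees $i-\delta$, and some $c_{i,i-\delta}$ is nonzero by the definition of $\delta$; so $Q\ne0$. For $n\ge\delta$ the numbers $\binom{n-\delta}{i-\delta}$ are integers. Put $m=n-\delta\ge0$ in \eqref{eq:Lu}. A term with $c_{i,j}\neq0$ has index $m-j+i\le m+\delta=n$, with equality exactly when $j=i-\delta$. The terms of index less than $n$ vanish. The terms of index $n$ add up to $\sum_i\binom m{i-\delta}c_{i,i-\delta}u_n=Q(n)u_n$; the constraint $j\le m$ can be ignored because $\binom mj=0$ for $j>m$.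
\end{proof}

\subsection*{Exact solutions}
Let $G$ be the set of $g\in H_{\mathcal O}$ with all coefficients in $S$ and $Lg=0$. It takes the place of the single series $g$ of the model case.

\begin{lemma}\label{lem:finite}
The set $G$ is finite.
\end{lemma}

\begin{proof}
Choose $n_1\ge\max(0,\delta)$ with $Q(n)\neq0$ for all integers $n\ge n_1$. Let $g\neq h$ in $G$ first differ at index $n$. If $n\geq n_1$, Lemma~\ref{lem:Q} applied to $u=g-h$ gives $0=Q(n)(g_n-h_n)\neq0$, which is absurd. So an element of $G$ is determined by its coefficients below $n_1$, and $|G|\le|S|^{n_1}$.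
\end{proof}

\begin{lemma}\label{lem:approx}
For every $M'\ge1$ there is a bound $\rho(M')$ such that for each prime $p\ge\rho(M')$ some $g\in G$ agrees with $f^{(p)}$ below $M'$. In particular $G\neq\emptyset$.
\end{lemma}

\begin{proof}
Suppose that for infinitely many primes $p$ no element of $G$ agrees with $f^{(p)}$ below $M'$. Since $S$ is finite, infinitely many of these $f^{(p)}$ have the same $0$-th coefficient $h_0$; infinitely many of those have the same first coefficient $h_1$; and so on. A diagonal choice gives primes $\pi_1<\pi_2<\cdots$ among the given ones such that $f^{(\pi_t)}$ agrees with $h=\sum h_nz^n/n!$ below $t$. Fix $m$. By \eqref{eq:Lu}, $(Lu)_m$ depends only on $u_0,\dots,u_{m+k}$, so $(Lh)_m=(Lf^{(\pi_t)})_m$ for $t>m+k$. By Corollary~\ref{cor:cong}, $(Lh)_m\in\pi_t\mathcal O$ for all such $t$, and therefore $(Lh)_m=0$. So $h\in G$, and $h$ agrees with $f^{(\pi_t)}$ below $M'$ for $t\ge M'$, a contradiction.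
\end{proof}

\subsection*{The first disagreement}
We now measure what it costs for $f^{(p)}$ to leave an exact solution. Let $R(x)=\prod_\sigma Q^\sigma(x)$, where $Q^\sigma$ is obtained by applying $\sigma$ to the coefficients of $Q$. Then $R\neq0$, and $R(n)=\mathrm N(Q(n))\in\mathbb Z$ for all integers $n\ge\delta$, so $R\in\mathbb Q[x]$ by Lagrange interpolation. Fix an integer $w\ge1$ with
\[
W=wR\in\mathbb Z[x],\qquad d=\deg W,
\]
and let $\Delta$ be the maximum of $|\mathrm N(s-s')|$ over $s,s'\in S$.

\begin{lemma}\label{lem:first}
Let $p>\Delta$ be a prime and $g\in G$. Suppose that $f^{(p)}\neq g$ and that the first index $r$ at which they differ satisfies $r\ge\delta$. Then $p\mid W(p+r)$.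
\end{lemma}

\begin{proof}
Let $u=f^{(p)}-g$. Then $Lu=Lf^{(p)}\in pH_{\mathcal O}$ by Corollary~\ref{cor:cong}, so $Q(r)u_r\in p\mathcal O$ by Lemma~\ref{lem:Q}. Taking norms, $p\mid R(r)\,\mathrm N(u_r)$, a product of two integers. As $u_r$ is a nonzero difference of elements of $S$, we have $0<|\mathrm N(u_r)|\le\Delta<p$, so $p\mid R(r)$ and $p\mid W(r)$. Since $W$ has integer coefficients, $W(p+r)\equiv W(r)\pmod p$.
\end{proof}

The number $p+r$ is the position of the disagreement in the original sequence $(a_n)$. This is why the conditions coming from different primes can bear on the same integer.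

\section{Comparing primes: proof of Theorem~\ref{thm:main}}\label{sec:primes}

\subsection*{Two facts about primes}
We use Chebyshev's bound $\pi(x)\ge c\,x/\log x$ for $x\ge2$, where $\pi(x)$ counts the primes up to $x$ and $c>0$ is a constant, and the following theorem.

\begin{theorem}[Maynard {\cite[Theorem 1.1]{Maynard}}]\label{thm:maynard}
Let $p_n$ be the $n$-th prime. For every $m$, $\liminf_{n}(p_{n+m}-p_n)<\infty$.
\end{theorem}

Taking $m=N-1$: for every $N\ge2$ there is an integer $B$ such that there are clusters of primes $q_1<\dots<q_N\le q_1+B$ with $q_1$ arbitrarily large. The next lemma makes precise that $W(n)$ cannot be divisible by too many large primes.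

\begin{lemma}\label{lem:count}
Let $W\in\mathbb Z[x]$ be nonzero of degree $d$, and let $M\ge0$ be an integer. There is $x_0=x_0(W,M)$ with the following property. If $y\ge x_0$ and $n$ are integers and the interval $[y,n-M]$ contains at least $2d+1$ primes, then one of these primes does not divide $W(n)$.
\end{lemma}

\begin{proof}
Choose $C\ge1$ with $|W(n)|\le Cn^d$ for all integers $n\ge1$. Choose an integer $x_0>C$ such that $W(n)\neq0$ for $n\ge x_0$ and
\begin{equation}\label{eq:cheb}
\pi(n-M)-\sqrt n>\log_2C+d\log_2n\qquad\text{for all }n\ge x_0^2 .
\end{equation}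
This is possible since by Chebyshev's bound $\pi(n-M)/\sqrt n\to\infty$. Let $T\ge2d+1$ be the number of primes in $[y,n-M]$, and suppose that all of them divide $W(n)$. As $n\ge y\ge x_0$, the integer $W(n)$ is nonzero, and it is divisible by the product of these primes. Hence
\[
y^T\le Cn^d .
\]
If $n\le y^2$, then $y^{2d+1}\le Cy^{2d}$, so $y\le C<x_0$, a contradiction. If $n>y^2$, then $T\ge\pi(n-M)-y>\pi(n-M)-\sqrt n$, while $2^T\le y^T\le Cn^d$ gives $T\le\log_2C+d\log_2n$. This contradicts \eqref{eq:cheb}, because $n>x_0^2$.
\end{proof}

\subsection*{The constants}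
Lemma~\ref{lem:approx} gives agreement with an exact solution over a length fixed in advance, and no more. Two primes can be compared through it only if their distance is smaller than that length. The constants are therefore chosen in the following order.

\begin{enumerate}
\item $N=\max(|G|,2d)+1$; here $N\ge2$ as $G\neq\emptyset$.
\item $B$ is the cluster length for $N$ primes given by Theorem~\ref{thm:maynard}.
\item $\mathcal U$ is the union of $\{D^jg:g\in G,\ 0\le j\le B\}$ and $\{D^jg:j\ge0,\ g\in G\text{ eventually periodic}\}$, where ``eventually periodic'' refers to the coefficients. The set $\mathcal U$ contains $G$. It is finite, because $G$ is finite and an eventually periodic sequence has finitely many shifts. Choose $M\ge\max(1,\delta)$ so that two elements of $\mathcal U$ that agree below $M$ are equal.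
\item $p_0$ is an integer with $p_0\ge\rho(M+B)$, $p_0>\Delta$ and $p_0\ge x_0(W,M)$.
\end{enumerate}
All eventually periodic elements of $G$ enter $\mathcal U$ because $M$ has to be fixed before we know which of them will be the candidate. For each prime $p\ge p_0$ fix $g_p\in G$ that agrees with $f^{(p)}$ below $M+B$. Fix primes $q_1<\dots<q_N\le q_1+B$ with $q_1\ge p_0$, and put $g=g_{q_1}$.

\subsection*{Step 1: $g$ is eventually periodic}
Let $1\le l\le N$ and $j_l=q_l-q_1$, so $0\le j_l\le B$. Since $f^{(q_1)}$ and $g$ agree below $M+B$, their shifts $f^{(q_l)}$ and $D^{j_l}g$ agree below $M+B-j_l\ge M$. Also $f^{(q_l)}$ and $g_{q_l}$ agree below $M$. Thus $D^{j_l}g$ and $g_{q_l}$ are elements of $\mathcal U$ that agree below $M$, and so $D^{j_l}g=g_{q_l}\in G$. As $N>|G|$, there are $l<l'$ with $D^{j_l}g=D^{j_{l'}}g$. Since $j_l<j_{l'}$, the coefficients of $g$ are eventually periodic.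

\subsection*{Step 2: $f^{(q_1)}=g$}
Put $b_n=g_{n-q_1}$ for $n\ge q_1$, where $g_t$ in this formula is the $t$-th coefficient of $g$. Suppose $f^{(q_1)}\neq g$, and let $n_0$ be the least $n\ge q_1$ with $a_n\neq b_n$. Then $n_0\ge q_1+M+B$ by the choice of $g$.

Let $p$ be any prime in $[q_1,n_0-M]$. The $t$-th coefficients of $f^{(p)}$ and $D^{p-q_1}g$ are $a_{p+t}$ and $b_{p+t}$, so these series first differ at index $r=n_0-p\ge M$. Both $D^{p-q_1}g$ and $g_p$ agree with $f^{(p)}$ below $M$. Here Step~1 is used: the shift $p-q_1$ may exceed $B$, but $D^{p-q_1}g\in\mathcal U$ because $g$ is eventually periodic. Hence $D^{p-q_1}g=g_p\in G$. Lemma~\ref{lem:first} applies, since $p\ge p_0>\Delta$ and $r\ge M\ge\delta$, and gives $p\mid W(p+r)=W(n_0)$.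

So every prime in $[q_1,n_0-M]$ divides $W(n_0)$. Since $n_0-M\ge q_1+B\ge q_N$, this interval contains $q_1,\dots,q_N$, at least $2d+1$ primes. As $q_1\ge x_0(W,M)$, this contradicts Lemma~\ref{lem:count}.

Therefore $f^{(q_1)}=g$, and by Step~1 the sequence $(a_n)$ is eventually periodic. With Proposition~\ref{prop:reduction}, this proves Theorem~\ref{thm:main}. \qed

\begin{remark}
The cluster of primes serves twice. In Step~1, more than $|G|$ primes within the range of agreement give the repetition. In Step~2, the same primes exclude an early deviation $n_0\le q_1^2$; later deviations are excluded by Chebyshev's bound. When $Q$ is a nonzero constant, the cluster is not needed: $W$ is then a nonzero constant, Lemmas~\ref{lem:approx} and~\ref{lem:first} give $f^{(p)}\in G$ for every large prime $p$, and $G$ is finite.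
\end{remark}

\section{Differentially algebraic coefficients}\label{sec:DA}

The meromorphic germs at $0$ form a field that is stable under $D$. By a \emph{differential field} we mean a subfield $E\supset\mathbb C$ stable under $D$, and $E\langle f\rangle=E(f,f',f'',\dots)$ is the differential field generated by $E$ and a germ $f$. Recall that transcendence degree is additive in towers of fields, and that $t+1$ elements of an extension of transcendence degree $t$ are algebraically dependent.

\begin{lemma}\label{lem:trdeg}
If a germ $f$ satisfies a nonzero algebraic differential equation over a differential field $E$, then $E\langle f\rangle$ has finite transcendence degree over $E$.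
\end{lemma}

\begin{proof}
Let $k$ be least such that some nonzero $P\in E[X_0,\dots,X_k]$ annihilates $f$, and choose such a $P$ of least degree in $X_k$. This degree is positive: otherwise $k$ would not be least or, for $k=0$, $P$ would be a nonzero element of $E$. So $\partial P/\partial X_k$ is nonzero of smaller degree in $X_k$, and it does not annihilate $f$. Differentiating $P(f,\dots,f^{(k)})=0$ gives
\[
P^D(f,\dots,f^{(k)})+\sum_{i=0}^{k}\frac{\partial P}{\partial X_i}(f,\dots,f^{(k)})\,f^{(i+1)}=0,
\]
where $P^D$ is obtained by differentiating the coefficients of $P$. Solving for $f^{(k+1)}$ shows that it lies in $E'=E(f,\dots,f^{(k)})$. Then $D$ maps $E$ and the generators of $E'$ into $E'$, so $E'$ is stable under $D$. Hence $E\langle f\rangle=E'$, which has transcendence degree at most $k+1$.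
\end{proof}

\begin{lemma}\label{lem:closed}
The differentially algebraic germs form a differential field $\mathcal D$. A germ that satisfies a nonzero algebraic differential equation over $\mathcal D$ belongs to $\mathcal D$.
\end{lemma}

\begin{proof}
If a differential field has finite transcendence degree $t$ over $\mathbb C$, then for each of its elements $y$ the germs $y,y',\dots,y^{(t)}$ are algebraically dependent over $\mathbb C$, so $y\in\mathcal D$. Let $e_1,\dots,e_s\in\mathcal D$, and put $E_0=\mathbb C$, $E_j=E_{j-1}\langle e_j\rangle$. Each $e_j$ satisfies a nonzero equation over $\mathbb C\subset E_{j-1}$, so by Lemma~\ref{lem:trdeg} and additivity $E_s$ has finite transcendence degree over $\mathbb C$, and $E_s\subset\mathcal D$. The case $s=2$ shows that $\mathcal D$ is closed under the field operations and $D$. If $f$ satisfies a nonzero equation with coefficients $e_1,\dots,e_s\in\mathcal D$, then $E_s\langle f\rangle$ also has finite transcendence degree over $\mathbb C$, so $f\in\mathcal D$.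
\end{proof}

The field $\mathcal D$ contains the constants and $z$ (which satisfies $y'-1=0$), hence all polynomials. By Lemma~\ref{lem:closed} it contains every meromorphic germ that satisfies an equation over $\mathbb C(z)$: algebraic functions, $e^{\lambda z}$, Bessel functions. It contains the elliptic functions, which are rational in $\wp$ and $\wp'$, where $\wp'^2=4\wp^3-g_2\wp-g_3$. All of these are admissible coefficients in Theorem~\ref{thm:class}(i).

\begin{proof}[Proof of Theorem~\ref{thm:class}]
(i)$\Rightarrow$(ii) is Lemma~\ref{lem:closed}, and (ii)$\Rightarrow$(i) holds because constants lie in $\mathcal D$. (ii)$\Rightarrow$(iii) is Theorem~\ref{thm:main}, and (iii)$\Rightarrow$(ii) holds with the polynomial $X_m-X_n$.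

(iv)$\Rightarrow$(iii). For $m>\deg q$ we have $f^{(m)}=\sum A_\omega\omega^me^{\omega z}=f^{(m+h)}$.

(iii)$\Rightarrow$(iv). Let $n>m$ and $h=n-m$. Then $a_{j+h}=a_j$ for $j\ge m$. Put $A_\omega=h^{-1}\sum_{t=m}^{m+h-1}a_t\omega^{-t}$ for $\omega^h=1$. Since $\sum_{\omega}\omega^{j-t}$ equals $h$ if $h\mid j-t$ and $0$ otherwise, $\sum_\omega A_\omega\omega^j=a_j$ for $j\ge m$. So the coefficients of $f-\sum_\omega A_\omega e^{\omega z}$ vanish from index $m$ on, and this difference is a polynomial of degree less than $m$.
\end{proof}

Call $f$ \emph{hypertranscendental} over a differential field $E$ if it satisfies no nonzero algebraic differential equation over $E$. Theorem~\ref{thm:class} is a dichotomy: a function in $F_S$ either has the form (iv) or is hypertranscendental over $\mathcal D$.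

\begin{example}
The following members of $F_{\{0,1\}}$ are hypertranscendental over $\mathcal D$:
\[
\sum_{n\ge0}\frac{z^{n^2}}{(n^2)!},\qquad\sum_{n\ge0}\frac{z^{2^n}}{(2^n)!},\qquad\sum_{p\text{ prime}}\frac{z^p}{p!},\qquad\sum_{n\ge0}t_n\frac{z^n}{n!},
\]
where $(t_n)$ is the Thue--Morse sequence, $t_0=0$, $t_{2n}=t_n$, $t_{2n+1}=1-t_n$. In the first three the coefficient sequence has infinitely many ones and arbitrarily long runs of zeros (for the primes, at $n!+2,\dots,n!+n$), which is impossible for an eventually periodic sequence. For the fourth, suppose that $h\geq1$ is the least eventual period. If $h$ is even, then $t_{n+h/2}=t_{2n+h}=t_{2n}=t_n$ for large $n$, contradicting minimality. If $h$ is odd, then $t_{2n+h}=t_{2n}$ gives $t_{n+(h-1)/2}=1-t_n$, and $t_{2n+1+h}=t_{2n+1}$ gives $t_{n+(h+1)/2}=1-t_n$. So $(t_n)$ is eventually constant, contradicting $t_{2n}\ne t_{2n+1}$.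
\end{example}

The finiteness hypothesis may also be placed on a linear image of $f$. An \emph{exponential polynomial} is a finite sum $\sum_\lambda q_\lambda(z)e^{\lambda z}$ with polynomials $q_\lambda$; these are exactly the solutions of nontrivial linear differential equations with constant coefficients.

\begin{corollary}
Let $f$ be a differentially algebraic power series convergent at $0$, and let $0\neq\Lambda\in\mathbb C[z][D]$ be such that the derivatives of $\Lambda f$ at $0$ take only finitely many values. Then $f$ satisfies a nontrivial linear differential equation with polynomial coefficients. If $\Lambda\in\mathbb C[D]$, then $f$ is an exponential polynomial.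
\end{corollary}

\begin{proof}
Since $z,f\in\mathcal D$, Lemma~\ref{lem:closed} gives $\Lambda f\in\mathcal D$. By Theorem~\ref{thm:main}, $(D^n-D^m)\Lambda f=0$ for some $n>m$. If $\Lambda$ has order $e$ and leading coefficient $\lambda(z)\neq0$, then $(D^n-D^m)\Lambda$ has order $n+e$ and the same leading coefficient, so it is nonzero. If $\Lambda\in\mathbb C[D]$, this operator has constant coefficients.
\end{proof}

\section{Finiteness cannot be weakened to boundedness}\label{sec:sharp}

The proof of Theorem~\ref{thm:main} uses finiteness of $S$ in the specialization of Proposition~\ref{prop:reduction}, in the bound for $|G|$, in the diagonal argument of Lemma~\ref{lem:approx}, and in the definition of $\Delta$. The theorem fails if the derivatives at $0$ are only assumed bounded, even if they are rational. The function $e^{z/2}$, with derivatives $2^{-n}$, already shows this. The next example shows that such an $f$ need not satisfy any linear equation with constant coefficients.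

\begin{example}
Let $f=J_0(z)=\sum_{n\ge0}(-1)^n(z/2)^{2n}/(n!)^2$ be the Bessel function. Then
\[
f^{(2n)}(0)=(-1)^n\binom{2n}n4^{-n},\qquad f^{(2n+1)}(0)=0 .
\]
The numbers $\beta_n=\binom{2n}n4^{-n}$ satisfy $\beta_0=1$ and $\beta_{n+1}/\beta_n=(2n+1)/(2n+2)$. So all derivatives at $0$ are rational numbers in $[-1,1]$, and the $\beta_n$ are strictly decreasing; the derivatives take infinitely many values and are not eventually periodic. Bessel's equation $zf''+f'+zf=0$ gives $z=-f'/(f+f'')$, where $f+f''$ has the value $\tfrac12$ at $0$. Differentiating and multiplying by $(f+f'')^2$ yields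
\[
f''(f+f'')-f'(f'+f''')+(f+f'')^2=0,
\]
an equation with constant coefficients, nontrivial because of the term $-X_1X_3$. A linear equation with constant coefficients would make $\sum_nf^{(n)}(0)x^n$ a rational function. But this series is $(1+x^2)^{-1/2}$, and $1+x^2$, having simple zeros, is not a square in $\mathbb C(x)$.
\end{example}

For integer derivatives, bounded and finite mean the same, so Theorem~\ref{thm:main} applies to bounded integer sequences. Boundedness cannot be dropped there: $f=ze^z$ has $f^{(n)}(0)=n$ and satisfies $f''-2f'+f=0$.

\begin{thebibliography}{9}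

\bibitem{FS}
\emph{Functions whose derivatives at one point form a finite set},
\texttt{https://typeset.io/pdf/\allowbreak functions-whose-\allowbreak derivatives-at-one-\allowbreak point-form-a-\allowbreak finite-set-\allowbreak 3i4ypdwteg.pdf}

\bibitem{Maynard}
Maynard, \emph{Small gaps between primes}, Ann. of Math. \textbf{181} (2015).

\end{thebibliography}
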